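# Robust sums, and bounded gaps for sums of distinct elements

Throughout, $\mathbb N$ is the set of positive integers, $\mathcal A\subseteq\mathbb N$, and intervals are intervals of integers wherever sets of integers are meant. For a finite set $E$ of integers, $\Sigma E$ denotes the sum of its elements, with $\Sigma\emptyset=0$.

## 1. Sums that survive the deletion of a few summands

**Definition 1.1.** Let $\mathcal B\subseteq\mathbb N$ and let $s,t\ge 1$ be integers. An integer $z\ge 0$ is *$(s,t)$-robust for $\mathcal B$* if for every $T\subseteq\mathcal B$ with $|T|\le t$ there is $E\subseteq\mathcal B\setminus T$ with $|E|\le s$ and $\Sigma E=z$.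

So an adversary deletes any $t$ elements of $\mathcal B$, and $z$ is still a sum of at most $s$ distinct elements of what is left. Three examples:

- $\mathcal B=[1,10]$, $z=11$. The pairs $\{1,10\},\{2,9\},\{3,8\},\{4,7\},\{5,6\}$ are disjoint, so deleting any $4$ elements leaves one of them intact. Thus $11$ is $(2,4)$-robust.
- $\mathcal B=\{1,2,4,8,\dots\}$. A positive integer is a sum of distinct powers of $2$ in exactly one way. Deleting one of its binary digits destroys the representation, so no $z\ge1$ is $(s,1)$-robust, whatever $s$ is.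
- $\mathcal B=[1,10]\cup\{100\}$, $z=111$. Three distinct elements of $[1,10]$ have sum at most $27$, so every representation of $111$ with at most three summands uses $100$. Hence $111$ is not $(3,1)$-robust. But $111-100=11$ is $(2,4)$-robust. One summand blocked us, and we got robustness by subtracting it off. This will return in Section 4.

The use of robust integers is that they can be added with repetition, and the result is still a sum of distinct elements of $\mathcal B$.

**Lemma 1.2.** Let $z_1,\dots,z_p$ be integers, not necessarily distinct, each $(s,t)$-robust for $\mathcal B$, and suppose $s(p-1)\le t$. Then there are pairwise disjoint sets $E_1,\dots,E_p\subseteq\mathcal B$ with $|E_j|\le s$ and $\Sigma E_j=z_j$. In particular $z_1+\dots+z_p$ is the sum of a set of at most $sp$ elements of $\mathcal B$.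

*Proof.* Choose $E_1,E_2,\dots$ in turn. When $E_1,\dots,E_{j-1}$ are chosen, the set $T=E_1\cup\dots\cup E_{j-1}$ has at most $s(p-1)\le t$ elements. Robustness of $z_j$ gives $E_j\subseteq\mathcal B\setminus T$ with $|E_j|\le s$ and $\Sigma E_j=z_j$. $\square$

If we have many robust integers, we may therefore forget the word "distinct" and use any argument about ordinary sums. The rest of these notes uses this to compare sums with repetition to sums without.

## 2. Sums with and without repetition

For $h\ge1$, let $h\mathcal A$ be the set of sums of $h$ not necessarily distinct elements of $\mathcal A$, and let $h\times\mathcal A$ be the set of sums of $h$ pairwise distinct elements of $\mathcal A$. Write $\mathcal X\sim\mathbb N$ if $\mathcal X$ contains all but finitely many positive integers. For an infinite set $\mathcal X=\{x_1<x_2<\cdots\}$ of integers, its largest asymptotic gap is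
$$\Delta(\mathcal X)=\limsup_{i\to\infty}(x_{i+1}-x_i),$$
and $\Delta(\mathcal X)=+\infty$ if $\mathcal X$ is finite. The lower asymptotic density of $\mathcal X$ is $\liminf_{x\to\infty}|\mathcal X\cap[1,x]|/x$. If $\Delta(\mathcal X)=g<\infty$, the lower density is positive: for $i\ge i_0$ the gaps are at most $g$, so if $x_j$ is the largest element not exceeding $x$ (with $x\ge x_{i_0}$), then $x<x_{j+1}\le x_{i_0}+(j+1-i_0)g$. This gives $j\ge (x-x_{i_0})/g$ when all the $x_i$ are positive.

In plain words: suppose every large integer is a sum of $h$ elements of $\mathcal A$, repetitions allowed. If repetitions are forbidden, must the sums of $k$ distinct elements have bounded gaps for some $k$? And can such a $k$ be bounded in terms of $h$ alone? The quantity to control is, for $h\ge 2$,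
$$k(h)=\max_{h\mathcal A\sim\mathbb N}\ \min\{k\in\mathbb N:\ \Delta(k\times\mathcal A)<\infty\},$$
taken as $+\infty$ if some $\mathcal A$ with $h\mathcal A\sim \mathbb N$ admits no $k$, or if the minima are unbounded. The problem comes from the paper "Answer To A Question Of Burr And Erdős On Restricted Addition And Related Results" (http://hegyvari.web.elte.hu/artEB4.pdf). The conjecture is that $k(h)$ is finite for every $h\ge2$. Three facts are given with it: $k(2)=2$; $k(h)\ge 2^{h-2}+h-1$ for $h\ge2$; and if $\Delta(h_0\times\mathcal A)<\infty$ then $\Delta(h\times\mathcal A)<\infty$ for all $h\ge h_0$. The proof below uses none of them.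

**The case $h=2$ by hand.** If $2\mathcal A\sim\mathbb N$, a large odd $n$ is $a+b$ with $a,b\in\mathcal A$, and $a\ne b$ because $n$ is odd. So $2\times\mathcal A$ contains all large odd integers and $\Delta(2\times\mathcal A)\le2$. On the other hand one summand may not be enough. Let $Q$ be the set of all finite sums of distinct powers of $4$, including $0$, and $\mathcal A=\{q+1:q\in Q\}\cup\{2q+1:q\in Q\}$. Sorting binary digits by the parity of their position, every integer $n\ge0$ is $q+2q'$ with $q,q'\in Q$, so $2\mathcal A$ contains every $n+2\ge2$. But $|\mathcal A\cap[1,4^m]|\le 2\cdot2^m$, so $\mathcal A$ has lower density $0$ and $\Delta(\mathcal A)=\infty$. Hence $k(2)=2$.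

**The parity trick fails at $h=3$.** A congruence excludes $n=3a$, but no congruence on $n$ excludes $n=2a+b$, and these sums can be unavoidable. Put $N_1=2$, $N_{i+1}=23N_i-1$ and
$$\mathcal A=\{1\}\cup\bigcup_{i\ge1}\bigl([N_i,5N_i]\cup\{9N_i\}\bigr)=\{1\}\cup[2,10]\cup\{18\}\cup[45,225]\cup\{405\}\cup\cdots .$$

First, $3\mathcal A\sim\mathbb N$. With $N=N_i$ and $b,b',b''$ ranging over $[N,5N]$, the sums
$$b+1+1,\quad b+b'+1,\quad b+b'+b'',\quad 9N+b+b',\quad 18N+b$$
fill the intervals $[N+2,5N+2]$, $[2N+1,10N+1]$, $[3N,15N]$, $[11N,19N]$, $[19N,23N]$. These join up to $[N+2,23N]$, and $23N+1=N_{i+1}+2$ starts the next such interval. So $3\mathcal A$ contains every integer $\ge4$.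

Second, $\Delta(k\times\mathcal A)=\infty$ for $k=1,2,3$. The elements of $\mathcal A$ below $N_{i+1}$ are at most $5N$, except for $9N$. So a sum of at most three distinct ones is at most $9N+5N+(5N-1)=19N-1$, while a sum that uses an element $\ge N_{i+1}$ is at least $N_{i+1}$. Hence $k\times\mathcal A$ misses $[19N,N_{i+1}-1]$, of length $4N-1\to\infty$.

Third, four summands suffice. For $i\ge2$ the sums $b+1+2+3$ fill $[N+6,5N+6]$, sums of four distinct elements of $[N,5N]$ fill $[4N+6,20N-6]$, and $9N$ plus three distinct elements of $[N,5N]$ fills $[12N+3,24N-3]$. These join up to $[N+6,24N-3]$, and $N_{i+1}+6=23N+5\le 24N-3$ because $N\ge45$. So $4\times\mathcal A\sim\mathbb N$. For this $\mathcal A$ the least $k$ is exactly $4$, more than $h=3$.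

Here is what will be proved. The only property of $h\mathcal A$ that is used is positive lower density.

**Theorem A.** Let $h\ge1$, $0<\alpha\le1$. There are $K=K(h,\alpha)$ and $G=G(h,\alpha)$, given explicitly in (7.1) and (7.2), such that if $|h\mathcal A\cap[1,x]|\ge\alpha x$ for all large $x$, then

1. for all large $n$, the interval $(n-G,n]$ contains a sum of at least one and at most $K$ pairwise distinct elements of $\mathcal A$;
2. $\Delta(K\times\mathcal A)<\infty$.

**Corollary B (the conjecture).** For every $h\ge2$,
$$k(h)\le 2^{\,8^{h-1}(15+2\log_2h)}<\infty.$$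

**Corollary C.** For $\mathcal A\subseteq\mathbb N$ the following are equivalent: (i) some $h\mathcal A$ has positive lower asymptotic density; (ii) $\Delta(h\mathcal A)<\infty$ for some $h$; (iii) some $k\times\mathcal A$ has positive lower asymptotic density; (iv) $\Delta(k\times\mathcal A)<\infty$ for some $k$.

**Proposition D.** The dependence on $\alpha$ in Theorem A(2) is unavoidable: for $1/\alpha=m\ge2$ an integer and any $h\ge1$, there is $\mathcal A$ such that $h\mathcal A$ has lower density $\alpha$ and $\Delta(k\times\mathcal A)=\infty$ for all $k<h/\alpha$.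

## 3. From multiplicities to a dense set of distinct sums, and the collision problem

A natural start is to throw away multiplicities: replace $x=\sum\lambda(a)a$ by $\sum a$, the sum over the distinct summands. One must then bound how many $x$ give the same reduced sum $y$. A given $y$ may be the sum of many different sets of summands, and each of these could produce different $x$'s, so an arbitrary choice of representations gives no bound. The cure is to choose representations with as many distinct summands as possible.

**Lemma 3.1.** For all $h,N\ge1$,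
$$|h\mathcal A\cap[1,N]|\le\sum_{r=1}^h\binom{h-1}{r-1}\,|(r\times\mathcal A)\cap[1,N]|.$$
Hence some $r\le h$ has $|(r\times\mathcal A)\cap[1,N]|\ge2^{1-h}|h\mathcal A\cap[1,N]|$.

*Proof.* For $x\in h\mathcal A\cap[1,N]$ choose, among its representations as a sum of $h$ elements of $\mathcal A$, one with the maximal number $r(x)$ of distinct summands. Let $S_x$ be its set of distinct summands, $\lambda_x(a)\ge1$ the multiplicities, so $\sum_{a\in S_x}\lambda_x(a)=h$, and $\sigma(x)=\Sigma S_x\le x$. Then $\sigma(x)\in(r(x)\times\mathcal A)\cap[1,N]$.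

Fix $r$ and $y$, and suppose some $x'$ has $r(x')=r$, $\sigma(x')=y$. Let $x$ be any element with $r(x)=r$, $\sigma(x)=y$. Since $\Sigma S_x=y=\Sigma S_{x'}$,
$$x=y+\sum_{a\in S_x}(\lambda_x(a)-1)a=\sum_{a\in S_{x'}}a+\sum_{a\in S_x}(\lambda_x(a)-1)a. \tag{3.1}$$
The right side represents $x$ by $r+(h-r)=h$ summands, and its set of distinct summands is $S_{x'}\cup\{a\in S_x:\lambda_x(a)\ge2\}$. By maximality of $r(x)=r$ this union has at most $r=|S_{x'}|$ elements, so $\{a\in S_x:\lambda_x(a)\ge2\}\subseteq S_{x'}$. Thus $x-y$ is a sum of $h-r$ elements, repetitions allowed, of the fixed $r$-element set $S_{x'}$. The number of multisets of size $h-r$ in an $r$-element set is $\binom{h-1}{h-r}=\binom{h-1}{r-1}$, so at most that many $x$ share the pair $(r,y)$. Summing over $y$ and then over $r$ gives the inequality. Since $\sum_{r=1}^h\binom{h-1}{r-1}=2^{h-1}$, some term $|(r\times\mathcal A)\cap[1,N]|$ is at least $2^{1-h}|h\mathcal A\cap[1,N]|$. $\square$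

For example, with $\mathcal A=\{1,2\}$, $h=3$, $N=6$, we have $3\mathcal A=\{3,4,5,6\}$. Here $4=1+1+2$ and $5=1+2+2$ both reduce to $y=3$ with $r=2$, while $3$ and $6$ reduce to $1$ and $2$ with $r=1$. The inequality reads $4\le1\cdot2+2\cdot1+1\cdot0$, an equality.

So if $h\mathcal A$ is dense, some $r\times\mathcal A$ is dense in $[1,N]$. A sensible person would now add many elements of $r\times\mathcal A$ to one another: sums of boundedly many elements of a dense set fill long stretches of an arithmetic progression (Section 5 proves what we need). The argument stops exactly when two of the elements of $r\times\mathcal A$ share a summand, because then their sum repeats that summand. And all of them may share one. In the example of Section 2, consider $n\in(19N,N_{i+1})$ with $N=N_i$. A sum of three elements of $\mathcal A$ below $N_{i+1}$ is at most $15N$ if $9N$ is not used, at most $19N$ if it is used once, and is $27N$ if it is used three times. So every representation of such an $n$ in $3\mathcal A$ uses $9N$ exactly twice. In this whole window, of length proportional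 to $N$, any two representations collide at $9N$.

But after $9N$ is subtracted twice, what remains is an element of the block $[N,5N]$, and no common summand is left. So the plan is: subtract any summand that is shared by a positive proportion of the representations. This costs density but lowers the number of summands, so it can happen at most $h-1$ times. What is left has no popular summand, and this produces robust integers.

## 4. Removing popular summands, and the robustness that results

In this section $X\subseteq[0,N]$ is a set in which each $x$ carries a set $T_x\subseteq\mathcal A$ with $\Sigma T_x=x$. Write $X(a)=\{x\in X:a\in T_x\}$.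

**Lemma 4.1.** Let $\eta:(0,1]\to(0,1)$ be any function, let $0<\delta_0\le1$, and put $\delta_{i+1}=\eta(\delta_i)\delta_i$. Let $1\le r\le h$, let $X_0\subseteq[0,N]$ with $|X_0|\ge\delta_0N$, and for each $x\in X_0$ let $T_x\subseteq\mathcal A$ with $|T_x|\le r$, $\Sigma T_x=x$. If $\delta_hN>1$, there are $i\in\{0,\dots,h-1\}$, a set $X\subseteq[0,N]$ with $|X|\ge\delta_iN$, and sets $T_x\subseteq\mathcal A$ for $x\in X$ with $|T_x|\le h$ and $\Sigma T_x=x$, such that
$$|X(a)|<\eta(\delta_i)\,|X|\quad\text{for all }a\in\mathcal A.$$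

*Proof.* Suppose $X_i\subseteq[0,N]$ is given with $|X_i|\ge\delta_iN$ and with sets $T_x$, $|T_x|\le r-i$, $\Sigma T_x=x$. If no $a\in\mathcal A$ has $|X_i(a)|\ge\eta(\delta_i)|X_i|$, stop with $X=X_i$. Otherwise pick such an $a$ and put
$$X_{i+1}=\{x-a:x\in X_i(a)\},$$
attaching to $x-a$ the set $T_x\setminus\{a\}$. The map $x\mapsto x-a$ is injective, so the attachment is well defined and $|X_{i+1}|=|X_i(a)|\ge\eta(\delta_i)\delta_iN=\delta_{i+1}N$. The attached set has sum $x-a$ and size at most $r-i-1$, and $0\le x-a\le N$, so $X_{i+1}\subseteq[0,N]$.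

The process cannot reach $i=r$: all attached sets would be empty, so $X_r\subseteq\{0\}$, while $|X_r|\ge\delta_rN\ge\delta_hN>1$ because the $\delta_i$ decrease. So it stops at some $i\le r-1\le h-1$. $\square$

The subtracted elements are simply dropped. We never need to put them back, because the aim is only to have a dense set of short distinct sums.

Next, a set without popular summands yields robust integers. The idea is that most pairs $(x,x')$ have disjoint $T_x,T_{x'}$, so many $z$ have very many disjoint representations $z=x+x'$, too many for $t$ deletions to destroy.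

**Lemma 4.2.** Let $N\ge1$, $0<\delta\le1$, $t\ge h$, $\eta=\delta/(25t)$. Let $X\subseteq[0,N]$ with $|X|\ge\delta N$. For each $x\in X$ let $T_x\subseteq\mathcal A$ with $|T_x|\le h$ and $\Sigma T_x=x$, and assume $|X(a)|\le\eta|X|$ for all $a\in\mathcal A$. Then there is $Z\subseteq[0,2N]$ with $|Z|\ge\delta N/2$ such that every $z\in Z$ is $(2h,t)$-robust for $\mathcal A\cap[1,N]$.

*Proof.*

**Step 1: most pairs are disjoint.** If $T_x\cap T_{x'}\ne\emptyset$, then $x'\in X(a)$ for some $a\in T_x$. So the number of such pairs $(x,x')\in X^2$ is at most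
$$\sum_{x\in X}\sum_{a\in T_x}|X(a)|\le h\eta|X|^2\le\tfrac1{25}|X|^2\le\tfrac14|X|^2 .$$

**Step 2: many integers have many disjoint representations.** Let $\nu(z)$ be the number of pairs $(x,x')\in X^2$ with $x+x'=z$ and $T_x\cap T_{x'}=\emptyset$. By Step 1, $\sum_z\nu(z)\ge\frac34|X|^2$. Put
$$Z=\Bigl\{z\in[0,2N]:\nu(z)\ge\frac{|X|^2}{12N}\Bigr\}.$$
There are $2N+1\le3N$ possible values of $z$, so those outside $Z$ contribute at most $3N\cdot|X|^2/(12N)=\frac14|X|^2$. Hence $\sum_{z\in Z}\nu(z)\ge\frac12|X|^2$. As $z$ and $x$ determine $x'$, $\nu(z)\le|X|$, and so $|Z|\ge|X|/2\ge\delta N/2$.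

**Step 3: deletions cannot destroy them all.** Let $z\in Z$ and $T\subseteq\mathcal A\cap[1,N]$, $|T|\le t$. For each $a\in T$, at most $\eta|X|$ of the pairs counted by $\nu(z)$ have $a\in T_x$, and at most $\eta|X|$ have $a\in T_{x'}$, since one entry determines the other. So the number of pairs with $T_x$ or $T_{x'}$ meeting $T$ is at most
$$2t\eta|X|=\frac{2\delta}{25}|X|<\frac{\delta}{12}|X|\le\frac{|X|^2}{12N}\le\nu(z).$$
Some counted pair avoids $T$. Put $E=T_x\cup T_{x'}$. This union is disjoint, so $\Sigma E=x+x'=z$ and $|E|\le2h$. The elements of $T_x$ are positive with sum $x\le N$, so they lie in $[1,N]$, and likewise for $T_{x'}$. $\square$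

## 5. Repeated sums of a dense set cover a stretch of multiples of $d$

We now have a dense set $Z$ of robust integers, and by Lemma 1.2 its elements may be added freely, with repetition, up to a bounded number of times. The next lemma says what such sums cover. We work with a symmetric difference set $D$, because $0\in D$ allows padding to a fixed number of summands and $D=-D$ allows walking back and forth.

**Lemma 5.1.** Let $L\ge1$, $Z\subseteq[0,L]$, $|Z|\ge\delta L/4$, $0<\delta\le1$, $\delta^2L/48\ge2$, and let $u$ be an integer $\ge480/\delta^2$. There are integers $c\in[0,2L]$ and $1\le d\le96/\delta^2$ such that for every $x\in[0,L]$ with $d\mid x$, the number $uc+x$ is a sum of $2u$ (not necessarily distinct) elements of $Z$.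

*Proof.*

**Step 1: a translate of a difference set inside $Z+Z$.** We have $\sum_{c=0}^{2L}|Z\cap(c-Z)|=|Z|^2$, since each pair of $Z^2$ is counted at exactly one $c$. So for some $c\in[0,2L]$ the set $Z_c=Z\cap(c-Z)$ has size
$$w:=|Z_c|\ge\frac{|Z|^2}{2L+1}\ge\frac{\delta^2L^2/16}{3L}=\frac{\delta^2L}{48}\ge2.$$
Let $D=Z_c-Z_c$. Then $D=-D$, $0\in D$ and $D\subseteq[-L,L]$. For $z,z'\in Z_c$ we have $c-z'\in Z$ and
$$c+(z-z')=z+(c-z'), \tag{5.1}$$
so every element of $c+D$ is a sum of two elements of $Z$. (For instance $Z=\{0,3,6\}$, $c=6$ gives $Z_c=Z$, $D=\{-6,-3,0,3,6\}$, and $6+D=\{0,3,6,9,12\}=Z+Z$.)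

**Step 2: the modulus $d$.** Let $d=\gcd(D)$, which makes sense since $w\ge2$ gives $D\ne\{0\}$. As $D=-D$, every multiple of $d$ is a finite sum of elements of $D$. The set $Z_c$ lies in a single residue class mod $d$ inside $[0,L]$, so $w\le L/d+1$, and since $w-1\ge w/2$,
$$d\le\frac{L}{w-1}\le\frac{2L}{w}\le\frac{96}{\delta^2}.$$

**Step 3: a shortest walk, kept in a bounded region.** We want to bound the number of elements of $D$ needed to reach $x$. Let $x\in[0,L]$ with $d\mid x$, and write $x=e_1+\dots+e_\ell$ with $e_i\in D$ and $\ell$ minimal ($\ell=0$ if $x=0$). We order the terms so that the partial sums $s_0=0,s_1,\dots,s_\ell=x$ all lie in $[-L,2L]$. Suppose $s_j\in[-L,2L]$ is reached and $j<\ell$. If $s_j\le x$, the remaining terms have sum $x-s_j\ge0$, so one of them is $\ge0$. Take it next; then $s_j\le s_{j+1}\le x+L\le2L$. If $s_j>x$, the remaining terms have negative sum, so one of them is negative. Take it next; then $s_j>s_{j+1}\ge s_j-L>x-L\ge-L$. In both cases $s_{j+1}\in[-L,2L]$.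

**Step 4: the walk is short.** If $j-i\ge2$, then $s_j-s_i\notin D$, for otherwise the $j-i\ge2$ terms $e_{i+1},\dots,e_j$ could be replaced by one element of $D$, contradicting minimality. So the sets $s_{2i}+Z_c$, $0\le i\le\lfloor\ell/2\rfloor$, are pairwise disjoint: an equality $s_{2i}+z=s_{2j}+z'$ with $i<j$ would give $s_{2j}-s_{2i}=z-z'\in D$. They all lie in $[-L,3L]$, which has $4L+1$ elements. Hence $(\lfloor\ell/2\rfloor+1)w\le4L+1$, and since $\lfloor\ell/2\rfloor+1>\ell/2$,
$$\ell<\frac{2(4L+1)}{w}\le\frac{10L}{w}\le\frac{480}{\delta^2}\le u.$$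

**Step 5: padding.** Adding copies of $0\in D$, write $x=e_1+\dots+e_u$ with exactly $u$ terms in $D$. Then $uc+x=\sum_{i\le u}(c+e_i)$, and by (5.1) each $c+e_i$ is a sum of two elements of $Z$. $\square$

## 6. Bringing a large target down with large elements of $\mathcal A$

Lemma 5.1, used with $L=2N$, covers a stretch of length about a constant times $N$ at a place $uc$ that we do not control. A given $n$ must be brought to that place. The elements of $\mathcal A$ larger than $N$ are free for this, since the robust sums only use elements of $[1,N]$. The obvious way is to subtract large elements greedily. For a general set this stalls: if $\mathcal A$ is the set of powers of $4$ and the target is $3\cdot4^m$, the greedy choice takes every element up to $4^m$, their total is below $\frac43 4^m$, and more than $\frac53 4^m$ is left. What prevents this, when $h\mathcal A$ is dense, is that $\mathcal A$ has enough mass just below every large $x$.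

Fix $h\ge1$ and $0<\alpha\le1$, and put
$$\kappa=\frac{6h^2}{\alpha},\qquad B=\kappa^{2^{h-1}},\qquad \varepsilon=\frac3B. \tag{6.1}$$

**Lemma 6.1.** There is $x_1=x_1(h,\alpha)$ such that if $x\ge x_1$ and $|h\mathcal A\cap[1,x]|\ge\alpha x$, then
$$\sum_{a\in\mathcal A\cap(\varepsilon x,x]}a\ge3x.$$

*Proof.* If the mass is small, there are few large elements at each relative size, hence few choices for the large summands of an element of $h\mathcal A\cap[1,x]$. We count these elements by cutting each representation at the point where its tail becomes negligible.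

**Step 1: thresholds.** Suppose the sum is $<3x$. Each element of $\mathcal A\cap(sx,x]$ exceeds $sx$, so
$$|\mathcal A\cap(sx,x]|\le3/s\qquad(\varepsilon\le s\le1). \tag{6.2}$$
Put $\beta=\alpha/(2h)$, $P_0=1$, and
$$\tau_j=\frac{\beta}{P_j},\qquad P_{j+1}=P_j\cdot\frac{3h}{\tau_j}=\frac{3h}{\beta}P_j^2=\kappa P_j^2 .$$
So $P_j=\kappa^{2^j-1}$, the $\tau_j$ decrease, and
$$\frac{\tau_{h-1}}h=\frac{\beta\kappa}{h}\,\kappa^{-2^{h-1}}=3\kappa^{-2^{h-1}}=\varepsilon .$$

**Step 2: cutting a representation.** Let $y\in h\mathcal A\cap[1,x]$, and fix a representation $y=b_1+\dots+b_h$ with $b_1\ge\dots\ge b_h$ in $\mathcal A$. Put $t_j=b_{j+1}+\dots+b_h$, and let $j\in\{0,\dots,h\}$ be least such that $j=h$ or $t_j\le\tau_jx$. For $i<j$ we have $t_i>\tau_ix$, and $b_{i+1}$ is the largest of the $h-i$ terms of $t_i$, so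
$$b_{i+1}\ge\frac{t_i}{h-i}>\frac{\tau_i}hx,\qquad\frac{\tau_i}h\ge\frac{\tau_{h-1}}{h}=\varepsilon .$$
By (6.2) with $s=\tau_i/h$ there are at most $3h/\tau_i$ possibilities for $b_{i+1}$. So for given $j$ there are at most $\prod_{i<j}3h/\tau_i=P_j$ possibilities for $(b_1,\dots,b_j)$.

**Step 3: counting.** Given $j<h$ and $(b_1,\dots,b_j)$, we have $y=b_1+\dots+b_j+t_j$ with $0\le t_j\le\tau_jx$, so at most $\tau_jx+1$ values of $y$. If $j=h$ there is one value. Hence
$$|h\mathcal A\cap[1,x]|\le\sum_{j<h}P_j(\tau_jx+1)+P_h=h\beta x+\sum_{j\le h}P_j=\frac\alpha2x+\sum_{j\le h}P_j,$$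
which is $<\alpha x$ as soon as $x>\frac2\alpha\sum_{j\le h}P_j$. This contradicts the hypothesis, so any $x_1>\frac2\alpha\sum_{j\le h}P_j$ works. $\square$

**Lemma 6.2.** Let $N\ge1$ and suppose $\sum_{a\in\mathcal A\cap(\varepsilon x,x]}a\ge3x$ for all integers $x\ge N$. Then for every integer $n'\ge0$ there is $S\subseteq\mathcal A\cap(N,n']$ with $0\le n'-\Sigma S\le BN$.

*Proof.* Run through the elements of $\mathcal A\cap(N,n']$ in decreasing order, starting with remainder $n'$. Include an element, subtracting it from the remainder, if and only if it does not exceed the current remainder. Let $R\ge0$ be the final remainder and suppose $R>BN$.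

If some element is skipped, let $a$ be the last one skipped, and $R'$ the remainder at that moment. Then $R\le R'<a$, and all elements of $\mathcal A\cap(N,a)$ are included afterwards, so their total is at most $R'<a$. But $a>R>BN$ gives $a\ge N$ and $\varepsilon a=3a/B>N$. By hypothesis at $x=a$, the elements of $\mathcal A\cap(\varepsilon a,a]$ have sum at least $3a$. Leaving out $a$ itself, the elements of $\mathcal A\cap(\varepsilon a,a)\subseteq(N,a)$ have sum at least $2a$, a contradiction.

If none is skipped, all elements of $\mathcal A\cap(N,n']$ are included and their total is at most $n'$. But $n'\ge R>BN$ gives $n'\ge N$ and $\varepsilon n'>N$, so their total is at least $3n'>n'$, a contradiction. $\square$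

## 7. Proof of Theorem A

With $\kappa,B$ as in (6.1), put $l=\lceil B\rceil$ and, for $0<\delta\le1$,
$$u(\delta)=\Bigl\lceil\frac{480}{\delta^2}\Bigr\rceil,\quad t(\delta)=4h\,l\,u(\delta),\quad\eta(\delta)=\frac{\delta}{25\,t(\delta)},\quad\delta_0=2^{1-h}\alpha,\quad\delta_{i+1}=\eta(\delta_i)\delta_i. \tag{7.1}$$
The $\delta_i$ decrease. Put
$$U=u(\delta_{h-1}),\qquad K=4(h+2)\,l\,U,\qquad G=\lfloor96/\delta_{h-1}^2\rfloor. \tag{7.2}$$
There is no circularity: $l$ depends only on $h,\alpha$, then $t$ and $\eta$ are functions of $\delta$, and then the $\delta_i$ are determined one after the other.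

Assume $|h\mathcal A\cap[1,x]|\ge\alpha x$ for all large $x$. Let $n$ be large and $N=\lfloor n/(4lU)\rfloor$. For $n\ge4lU$ we have $N\ge n/(8lU)$. Take $n$ so large that

- $|h\mathcal A\cap[1,x]|\ge\alpha x$ for all integers $x\ge N$, and $N\ge x_1(h,\alpha)$;
- $\delta_hN>1$;
- $\delta_{h-1}^2N\ge48$ and $N\ge G$.

**Step 1: a dense set of short distinct sums without popular summands.** By Lemma 3.1 some $r\le h$ is such that $X_0=(r\times\mathcal A)\cap[1,N]$ has $|X_0|\ge2^{1-h}\alpha N=\delta_0N$. For $x\in X_0$ choose $T_x\subseteq\mathcal A$ with $|T_x|=r$, $\Sigma T_x=x$. Lemma 4.1, with $\eta$ and $\delta_i$ from (7.1), gives $i\le h-1$, and with $\delta=\delta_i\ge\delta_{h-1}$ a set $X\subseteq[0,N]$ with $|X|\ge\delta N$ and sets $T_x$, $|T_x|\le h$, $\Sigma T_x=x$, such that $|X(a)|<\eta(\delta)|X|$ for all $a\in\mathcal A$. Put $u=u(\delta)\le U$ and $t=t(\delta)=4hlu$.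

**Step 2: robust integers whose sums cover the multiples of $d$ up to $BN$.** Since $t\ge h$ and $\eta(\delta)=\delta/(25t)$, Lemma 4.2 gives $Z\subseteq[0,2N]$ with $|Z|\ge\delta N/2$, all of whose elements are $(2h,t)$-robust for $\mathcal A\cap[1,N]$. Apply Lemma 5.1 with $L=2N$: here $|Z|\ge\delta L/4$, and $\delta^2L/48=\delta^2N/24\ge2$. We get $c\in[0,4N]$ and $1\le d\le96/\delta^2$, so $d\le G\le N$.

The lemma covers only $x\le L$, and we need $x\le BN$, so we add $l$ copies. Let $L'$ be the largest multiple of $d$ with $L'\le L$. Then $L'\ge L-d\ge N$, so $lL'\ge BN$. Every multiple of $d$ in $[0,lL']$ is a sum of $l$ multiples of $d$ in $[0,L']$. Applying Lemma 5.1 to each of these and adding: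
$$\text{for every }x\in[0,BN]\text{ with }d\mid x,\ \ luc+x\text{ is a sum of }2lu\text{ elements of }Z. \tag{7.3}$$

**Step 3: bringing $n$ to the right place and assembling.** The shift $luc$ must be reserved in advance. Let $n'=n-luc$. Since $luc\le4luN\le4lUN\le n$, we have $n'\ge0$. By the first condition on $N$ and Lemma 6.1, the hypothesis of Lemma 6.2 holds. It gives $S\subseteq\mathcal A\cap(N,n']$ with
$$R:=n'-\Sigma S\in[0,BN].$$
The elements of $S$ exceed $N$ and have sum at most $n$, so $|S|\le n/N\le8lU$. Put $x=d\lfloor R/d\rfloor\in[0,BN]$. By (7.3),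
$$luc+x=z_1+\dots+z_{2lu},\qquad z_j\in Z .$$
Now use robustness: each $z_j$ is $(2h,t)$-robust for $\mathcal A\cap[1,N]$, and $2h(2lu-1)\le4hlu=t$. Lemma 1.2 gives pairwise disjoint $E_1,\dots,E_{2lu}\subseteq\mathcal A\cap[1,N]$ with $|E_j|\le2h$, $\Sigma E_j=z_j$. The set $S$ is disjoint from all of them because its elements exceed $N$. So
$$E=S\cup\bigcup_jE_j$$
is a set of at most $8lU+4hlU=K$ distinct elements of $\mathcal A$, and
$$\Sigma E=(n'-R)+(luc+x)=n-(R-x)\in(n-d,n]\subseteq(n-G,n].$$
As $\Sigma E>n-G>0$ for large $n$, $E\ne\emptyset$. This proves part 1.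

**Step 4: exactly $K$ summands.** Part 1 gives at most $K$ summands, and we pad with small ones. $\mathcal A$ is infinite, since $h\mathcal A$ is. Let $\mathcal P$ be the set of its $2K$ smallest elements and $\sigma=\Sigma\mathcal P$. The set $\mathcal P\setminus E$ has at least $2K-|E|\ge K$ elements, so we can add $K-|E|$ of them to $E$. The new set has exactly $K$ elements, and its sum lies in $(n-G,n+\sigma]$. So for all large $n$ this interval contains an element of $K\times\mathcal A$. In particular $K\times\mathcal A$ is infinite. If $y$ is a large element of it, taking $n=y+G$ shows that $(y,y+G+\sigma]$ contains another element. Hence $\Delta(K\times\mathcal A)\le G+\sigma<\infty$, which is part 2. $\blacksquare$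

## 8. The explicit bound for $k(h)$

*Proof of Corollary B.* If $h\mathcal A\sim\mathbb N$, then $|h\mathcal A\cap[1,x]|\ge x/2$ for large $x$, so Theorem A gives $\Delta(K\times\mathcal A)<\infty$ with $K=K(h,\frac12)$, which depends only on $h$. Thus every such $\mathcal A$ admits some $k$ with $\Delta(k\times\mathcal A)<\infty$, the least one is at most $K(h,\frac12)$, and $k(h)\le K(h,\frac12)<\infty$. It remains to estimate $K(h,\frac12)$.

**Step 1: a recursion for $\delta_i$.** This step turns (7.1) into an explicit inequality. With $\alpha=\frac12$, $h\ge2$ we have $\kappa=12h^2$, $\delta_0=2^{-h}$ and $l\le2B$. As $\delta\le1$, $u(\delta)\le480\delta^{-2}+1\le2^9\delta^{-2}$, so $t(\delta)\le2^{11}hl\,\delta^{-2}$, and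
$$\delta_{i+1}=\frac{\delta_i^2}{25\,t(\delta_i)}\ge\frac{\delta_i^4}{25\cdot2^{11}hl}\ge\frac{\delta_i^4}q,\qquad q=2^{16}hl .$$
For $v_i=\log_2(1/\delta_i)$ this reads $v_{i+1}\le4v_i+\log_2q$ with $v_0=h$, so
$$v_{h-1}\le4^{h-1}h+\frac{4^{h-1}-1}3\log_2q\le4^{h-1}\bigl(h+\tfrac13\log_2q\bigr).$$

**Step 2: bounding $K$ by $q$.** Since $4(h+2)\le12h$ and $12\cdot2^9\le2^{13}$,
$$K\le12hlU\le12hl\cdot2^9\delta_{h-1}^{-2}\le2^{13}hl\,\delta_{h-1}^{-2}\le q\,\delta_{h-1}^{-2}.$$
Hence
$$\log_2K\le\log_2q+2v_{h-1}\le2h\,4^{h-1}+\bigl(1+\tfrac23 4^{h-1}\bigr)\log_2q\le4^{h-1}(\log_2q+2h),$$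
where the last step uses $1\le\frac13 4^{h-1}$, valid for $h\ge2$.

**Step 3: inserting $q$.** Since $\log_2l\le1+2^{h-1}\log_2(12h^2)$ and $\log_2 12\le3.6$,
$$\log_2q+2h\le17+\log_2h+2h+2^{h-1}\log_2(12h^2)\le2^{h-1}(11+3.6+2\log_2h).$$
Here we used $17+\log_2h+2h\le11\cdot2^{h-1}$. At $h=2$ both sides are $22$. From $h$ to $h+1$ the left side grows by at most $3$, while the right side grows by $11\cdot2^{h-1}\ge22$. With Step 2, $\log_2K\le4^{h-1}2^{h-1}(14.6+2\log_2h)\le8^{h-1}(15+2\log_2h)$. $\blacksquare$

Together with the lower bound quoted in Section 2,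
$$2^{h-2}+h-1\le k(h)\le2^{\,8^{h-1}(15+2\log_2h)}\qquad(h\ge2).$$
No claim is made that the upper bound is sharp.

## 9. Equivalent density and gap conditions

*Proof of Corollary C.* (i)$\Rightarrow$(iv): if $h\mathcal A$ has positive lower density, choose $0<\alpha\le1$ below it. Then $|h\mathcal A\cap[1,x]|\ge\alpha x$ for all large $x$, and Theorem A(2) gives (iv) with $k=K(h,\alpha)$.

(iv)$\Rightarrow$(iii): a set of positive integers with finite $\Delta$ has positive lower density, as computed in Section 2.

(iii)$\Rightarrow$(i): $k\times\mathcal A\subseteq k\mathcal A$, so take $h=k$.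

(iv)$\Rightarrow$(ii): with $g=\Delta(k\times\mathcal A)$, every interval $(y,y+g]$ with $y$ large contains an element of $k\times\mathcal A\subseteq k\mathcal A$, so $\Delta(k\mathcal A)\le g$.

(ii)$\Rightarrow$(i): again finite $\Delta$ gives positive lower density.

These implications link all four conditions. $\blacksquare$

## 10. Sets for which $h/\alpha$ summands are needed

*Proof of Proposition D.* Let $m=1/\alpha\ge2$. Choose $N_1<N_2<\cdots$, all divisible by $mh$, with $N_{i+1}/N_i\to\infty$, and let
$$\mathcal A=\bigcup_{i\ge1}\Bigl[N_i,\frac{N_{i+1}}{mh}\Bigr).$$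
Elements of $\mathcal A$ below $N_{i+1}$ lie in the first $i$ blocks, so
$$\text{every element of }\mathcal A\text{ that is}<N_{i+1}\text{ is}<\frac{N_{i+1}}{mh}. \tag{10.1}$$

**Step 1: gaps.** This step shows $\Delta(k\times\mathcal A)=\infty$ for $k\le mh-1$, that is, for $k<h/\alpha$. By (10.1), a sum of $k$ elements of $\mathcal A$ that is $<N_{i+1}$ is less than $kN_{i+1}/(mh)\le\frac{mh-1}{mh}N_{i+1}$. So $k\times\mathcal A$ misses $[\frac{mh-1}{mh}N_{i+1},N_{i+1})$ for every $i$. These intervals have length $N_{i+1}/(mh)\to\infty$, and $k\times\mathcal A$ is infinite because $\mathcal A$ is. Hence $\Delta(k\times\mathcal A)=\infty$.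

**Step 2: the shape of $h\mathcal A$.** This step locates $h\mathcal A$ up to small errors. By (10.1), a sum of $h$ elements that is $<N_{i+1}$ is $<N_{i+1}/m$, so $h\mathcal A$ contains no integer in $[N_{i+1}/m,N_{i+1})$. In the other direction, let $i$ be large. The $h$-fold sums of the block $[N_{i+1},N_{i+2}/(mh)-1]$ fill $[hN_{i+1},N_{i+2}/m-h]$. Sums of one element of this block and $h-1$ elements of the previous block $[N_i,N_{i+1}/(mh)-1]$ fill an interval that starts at $N_{i+1}+(h-1)N_i$ and reaches at least $N_{i+2}/(mh)-1$. This is at least $hN_{i+1}$, since $N_{i+2}/N_{i+1}\to\infty$. So for large $i$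
$$h\mathcal A\supseteq\Bigl[N_{i+1}+(h-1)N_i,\ \frac{N_{i+2}}m-h\Bigr]. \tag{10.2}$$

**Step 3: the lower density is at least $1/m$.** Let $C(x)=|h\mathcal A\cap[1,x]|$; the constants in $O(\cdot)$ depend only on $h$ and $m$. Formula (10.2) with $i-1$ in place of $i$ gives
$$C(x)\ge\frac{N_{i+1}}m-O(N_i)\qquad(x\ge N_{i+1}/m). \tag{10.3}$$
Let $i$ be large and $x\in[N_{i+1},N_{i+2})$. If $x<N_{i+2}/m$, add to (10.3) the part of (10.2) up to $x$, which has at least $x-N_{i+1}-(h-1)N_i-h$ elements:
$$C(x)\ge x-\Bigl(1-\frac1m\Bigr)N_{i+1}-O(N_i)\ge\frac xm-O(N_i),$$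
using $N_{i+1}\le x$. Since $N_i=o(N_{i+1})$ and $x\ge N_{i+1}$, $C(x)/x\ge1/m-o(1)$. If $x\ge N_{i+2}/m$, then (10.3) for the next index gives $C(x)\ge N_{i+2}/m-O(N_{i+1})\ge x/m-O(N_{i+1})$, and since $x\ge N_{i+2}/m$, again $C(x)/x\ge1/m-o(1)$.

**Step 4: it is exactly $1/m$.** For $x=N_{i+1}-1$, Step 2 shows that $h\mathcal A\cap[1,x]\subseteq[1,N_{i+1}/m)$, so $C(x)/x\le\frac{N_{i+1}}{m(N_{i+1}-1)}\to\frac1m$. Hence the lower density of $h\mathcal A$ is $1/m=\alpha$. $\blacksquare$
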